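\title{Countable lattices without relatively complemented congruence-preserving extensions}

\begin{abstract}
We construct a lattice generated by three elements, and a subdirect product of finite lattices, that has no congruence-preserving extension that is relatively complemented or congruence-permutable. Thus the extension theorem of Gr\"atzer, Lakser and Wehrung for countable locally finite lattices does not hold for all countable lattices. The free lattice on $\kappa$ generators has such an extension exactly when $\kappa\le 2$. A second construction, from nilpotent linear operators, gives a modular example with six generators. Both examples rest on one criterion: the missing complement would satisfy finitely many inequalities modulo eventual equality, and these inequalities are contradictory in every single coordinate.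
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{congruence} of a lattice $L$ is an equivalence relation $\theta$ on $L$ that is compatible with $\vee$ and $\wedge$; we write $a\equiv b\pmod\theta$ for $(a,b)\in\theta$. The congruences are the kernels of the homomorphisms defined on $L$, and under inclusion they form a lattice $\operatorname{Con}L$, which records all quotients of $L$ and the way they factor through one another. A lattice $L$ is an \emph{extension} of $K$ if $K$ is a sublattice of $L$. The extension is \emph{congruence-preserving} if every congruence $\Theta$ of $K$ has exactly one extension to $L$, that is, if there is exactly one $\Theta^L\in\operatorname{Con}L$ with $\Theta^L\cap(K\times K)=\Theta$. Equivalently, restriction is an isomorphism $\operatorname{Con}L\to\operatorname{Con}K$. Such an extension adds elements to $K$ without creating, destroying or merging any quotient, and one asks how good the larger lattice can be made.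

Two properties are considered here. A lattice is \emph{relatively complemented} if in every interval $[u,v]$ every element $x$ has a complement, an element $y$ with $x\wedge y=u$ and $x\vee y=v$. For relations $\alpha,\beta$ let $\alpha\circ\beta$ be the set of pairs $(a,c)$ such that $(a,b)\in\alpha$ and $(b,c)\in\beta$ for some $b$. Congruences $\alpha,\beta$ \emph{permute} if $\alpha\circ\beta=\beta\circ\alpha$, and a lattice is \emph{congruence-permutable} if any two of its congruences permute. Relatively complemented lattices are congruence-permutable (Remark~\ref{rem:perm}). The smallest congruence of $K$ that contains $(a,b)$ is denoted by $\Theta_K(a,b)$.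

\begin{example}\label{ex:chain}
The smallest lattice that has neither property is the chain $K=\{u<x<v\}$. Congruence classes are convex: if $a\le c\le b$ and $a\equiv b$, then $c=c\wedge b\equiv c\wedge a=a$. So $K$ has four congruences: equality, $\alpha=\Theta_K(u,x)$ with classes $\{u,x\},\{v\}$, $\beta=\Theta_K(x,v)$ with classes $\{u\},\{x,v\}$, and $K\times K$. The pair $(u,v)$ lies in $\alpha\circ\beta$ and not in $\beta\circ\alpha$.

Adjoin a complement $y$ of $x$, so that $L=\{u,x,y,v\}\cong\mathbf 2^2$. A congruence of $L$ other than equality identifies $a\wedge b$ with $a\vee b$ for some $a\ne b$, hence, by convexity, the two ends of a covering pair. Identifying $u,x$ is equivalent to identifying $y,v$ (join with $y$, or meet with $x$), and identifying $u,y$ is equivalent to identifying $x,v$. So such a congruence contains one of the two projection kernels, with classes $\{u,x\},\{y,v\}$ and $\{u,y\},\{x,v\}$. The quotient by either kernel has two elements, so the only larger congruence is $L\times L$. Thus $L$ has four congruences, they restrict to the four congruences of $K$, and $L$ is a congruence-preserving extension of $K$. It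 is relatively complemented, since its intervals are $\mathbf 1$, $\mathbf 2$ and $\mathbf 2^2$. The new element satisfies $y\equiv u\pmod{\beta^L}$ and $y\equiv v\pmod{\alpha^L}$: it joins $u$ to $v$ by the two congruences in the opposite order.
\end{example}

A lattice is \emph{locally finite} if its finitely generated sublattices are finite. Two results describe how far Example~\ref{ex:chain} generalizes.
\begin{enumerate}
\item[(1)] (Gr\"atzer, Lakser and Wehrung.) Every countable, locally finite lattice has a congruence-preserving, locally finite, relatively complemented extension.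
\item[(2)] (Gillibert and Wehrung.) Let $F$ be a free bounded lattice, on at least $\aleph_1$ generators, in a nondistributive variety of lattices. Then $F$ has no congruence-permutable, congruence-preserving extension. In particular, $F$ has no relatively complemented, congruence-preserving extension.
\end{enumerate}
So the analogue of (1) fails for uncountable lattices, and the following question, posed in \cite{Gratzer}, asks whether local finiteness can be dropped.

\medskip
\noindent\textbf{Problem.} \emph{Does every countable lattice have a congruence-preserving, relatively complemented extension?}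
\medskip

One may well guess that it does. The hypothesis in (2) concerns cardinality, and a countable lattice lacks only countably many complements. Moreover, if $K=K_0\subseteq K_1\subseteq\cdots$ and each $K_{n+1}$ is a congruence-preserving extension of $K_n$, then the union is a congruence-preserving extension of $K$: the union of the congruences $\Theta^{K_n}$ extends $\Theta$, and a congruence of the union is determined by its restrictions to the $K_n$. A positive answer would therefore follow, by enumerating the triples $u\le x\le v$ as they appear, if one could always adjoin a single complement to a countable lattice inside a countable congruence-preserving extension. Our first theorem says that this single step can be impossible. A \emph{subdirect product} of lattices $L_m$ is a sublattice of $\prod_m L_m$ that projects onto each factor.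

\begin{theorem}\label{thm:A}
There are a lattice $K$ generated by three elements (hence countable), which is a subdirect product of finite lattices, and elements $u\le x\le v$ of $K$, such that for every congruence-preserving extension $L$ of $K$:
\begin{enumerate}
\item[(i)] $x$ has no complement in the interval $[u,v]$ of $L$;
\item[(ii)] the extensions to $L$ of the congruences $\Theta_K(u,x)$ and $\Theta_K(x,v)$ do not permute.
\end{enumerate}
Hence $K$ has no congruence-preserving extension that is relatively complemented, or that is congruence-permutable.
\end{theorem}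

This answers the Problem in the negative. The number three cannot be lowered. Recall that a \emph{variety} is a class of lattices closed under products, sublattices and homomorphic images, and that the free lattice of a variety $\mathcal V$ on $\kappa$ generators is the member of $\mathcal V$ generated by a set of $\kappa$ elements such that every map from this set to a member of $\mathcal V$ extends to a homomorphism. For the variety of all lattices we write $\mathrm{FL}(\kappa)$.

\begin{theorem}\label{thm:B}
For a cardinal $\kappa\ge1$ the following are equivalent:
\begin{enumerate}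
\item[(a)] $\mathrm{FL}(\kappa)$ has a relatively complemented congruence-preserving extension;
\item[(b)] $\mathrm{FL}(\kappa)$ has a congruence-permutable congruence-preserving extension;
\item[(c)] $\kappa\le2$.
\end{enumerate}
Moreover, every lattice generated by at most two elements is itself relatively complemented and congruence-permutable.
\end{theorem}

A lattice is \emph{modular} if $c\le d$ implies $d\wedge(c\vee x)=c\vee(d\wedge x)$. The lattice $\operatorname{Sub}(W)$ of subspaces of a vector space $W$, with meet $\cap$ and join $+$, is modular.

\begin{theorem}\label{thm:C}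
Let $k$ be a field. There is a modular lattice $K$ generated by six elements, which is a sublattice of a product $\prod_m\operatorname{Sub}(W_m)$ of subspace lattices of finite-dimensional $k$-vector spaces, for which the conclusions of Theorem~\ref{thm:A} hold: there are $u\le x\le v$ in $K$ such that (i) and (ii) hold for every congruence-preserving extension $L$ of $K$. Hence, if a variety $\mathcal V$ of lattices contains $\operatorname{Sub}(k^n)$ for all $n$, then for every $\kappa\ge6$ the free lattice of $\mathcal V$ on $\kappa$ generators has no congruence-preserving extension that is relatively complemented or congruence-permutable. The extensions are not assumed to be modular.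
\end{theorem}

The proofs use no assumption beyond ZFC. Section~\ref{sec:ext} reduces (i) and (ii) to the nonexistence of an element like the $y$ of Example~\ref{ex:chain}, and Section~\ref{sec:obs} gives a criterion, stated inside $K$, that excludes such an element. Sections~\ref{sec:three} and~\ref{sec:mod} construct lattices that satisfy the criterion, one from closure systems and one from linear algebra; Section~\ref{sec:free} deduces Theorem~\ref{thm:B}.

\section{Extending congruences}\label{sec:ext}

We know nothing about an extension $L$ except that it preserves congruences, so we first record what this gives. An intersection of congruences is a congruence, and so is the union of an ascending chain of congruences.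

\begin{lemma}\label{lem:ext}
Let $L$ be a congruence-preserving extension of $K$.
\begin{enumerate}
\item[(a)] $(\Theta\cap\Phi)^L=\Theta^L\cap\Phi^L$ for $\Theta,\Phi\in\operatorname{Con}K$. In particular, $\Theta\subseteq\Phi$ implies $\Theta^L\subseteq\Phi^L$.
\item[(b)] If $\theta_0\subseteq\theta_1\subseteq\cdots$ in $\operatorname{Con}K$, then $\big(\bigcup_N\theta_N\big)^L=\bigcup_N\theta_N^L$.
\end{enumerate}
\end{lemma}

\begin{proof}
The congruence $\Theta^L\cap\Phi^L$ restricts to $\Theta\cap\Phi$, so it equals $(\Theta\cap\Phi)^L$ by uniqueness of extensions. If $\Theta\subseteq\Phi$, this reads $\Theta^L=\Theta^L\cap\Phi^L$. In (b), the $\theta_N^L$ form a chain by (a), so their union is a congruence of $L$. It restricts to $\bigcup_N\theta_N$, and uniqueness applies again.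
\end{proof}

Let $u\le x\le v$ in $K$, and put $\alpha=\Theta_K(u,x)$, $\beta=\Theta_K(x,v)$. The element $x$ leads from $u$ to $v$ by an $\alpha$-step followed by a $\beta$-step. We call an element $y$ of a congruence-preserving extension $L$ a \emph{switch} for $u\le x\le v$ if
\[
y\equiv u\pmod{\beta^L}\qquad\text{and}\qquad y\equiv v\pmod{\alpha^L}.
\]

\begin{lemma}\label{lem:switch}
Let $L$ be a congruence-preserving extension of $K$ and $u\le x\le v$ in $K$. If $x$ has a complement in the interval $[u,v]$ of $L$, or if $\alpha^L$ and $\beta^L$ permute, then $L$ contains a switch for $u\le x\le v$.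
\end{lemma}

\begin{proof}
A complement $y$ satisfies $y=y\wedge v\equiv y\wedge x=u\pmod{\beta^L}$ and $y=y\vee u\equiv y\vee x=v\pmod{\alpha^L}$. If $\alpha^L,\beta^L$ permute, then $(u,v)\in\alpha^L\circ\beta^L=\beta^L\circ\alpha^L$, and the middle element of the second composition is a switch.
\end{proof}

\begin{remark}\label{rem:perm}
The first computation shows why relatively complemented lattices are congruence-permutable, a fact that we do not use later. Let $a\equiv b\pmod\alpha$ and $b\equiv c\pmod\beta$, and put $o=a\wedge c$, $e_1=(a\wedge b)\vee o$, $e_2=(b\wedge c)\vee o$. Then $e_1\equiv o\pmod\beta$, $e_1\equiv a\pmod\alpha$, $e_2\equiv o\pmod\alpha$, $e_2\equiv c\pmod\beta$. A complement $d_1$ of $e_1$ in $[o,a]$ has $d_1\equiv o\pmod\alpha$, $d_1\equiv a\pmod\beta$, and a complement $d_2$ of $e_2$ in $[o,c]$ has $d_2\equiv o\pmod\beta$, $d_2\equiv c\pmod\alpha$. So $d_1\vee d_2$ is congruent to $a\vee o=a$ modulo $\beta$ and to $o\vee c=c$ modulo $\alpha$. Hence $\alpha\circ\beta\subseteq\beta\circ\alpha$, and equality follows by symmetry.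
\end{remark}

To pass from an example $K$ to the free lattices that map onto it, we need good extensions to descend to quotients.

\begin{lemma}\label{lem:quot}
Let $L$ be a congruence-preserving extension of $F$ and $\psi\in\operatorname{Con}F$. Then the natural map embeds $F/\psi$ in $L/\psi^L$, and this extension is congruence-preserving. If $L$ is relatively complemented, or congruence-permutable, then so is $L/\psi^L$.
\end{lemma}

\begin{proof}
The natural map is injective because $\psi^L\cap F^2=\psi$. The congruences of $L/\psi^L$ correspond to the congruences of $L$ that contain $\psi^L$, and those of $F/\psi$ to the congruences of $F$ that contain $\psi$; under these correspondences, restriction from $L/\psi^L$ to $F/\psi$ is restriction from $L$ to $F$. By Lemma~\ref{lem:ext}(a), $\Theta^L\supseteq\psi^L$ if and only if $\Theta\supseteq\psi$, so this restriction is a bijection between the two sets.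

If two congruences of $L$ containing $\psi^L$ permute, then so do their images in $L/\psi^L$. Finally, let $\bar a\le\bar c\le\bar b$ in $L/\psi^L$, with representatives $a,c,b$. Replace $b$ by $a\vee b$ and then $c$ by $(c\vee a)\wedge b$. The classes do not change, and now $a\le c\le b$. The class of a complement of $c$ in $[a,b]$ is a complement of $\bar c$ in $[\bar a,\bar b]$.
\end{proof}

\section{An obstruction to switches}\label{sec:obs}

For a congruence $\theta$ we write $a\le b\pmod\theta$ if $(a\vee b,b)\in\theta$, which means that the class of $a$ lies below the class of $b$ in the quotient. Since this is the statement that one pair belongs to $\theta$, an inequality that holds modulo $\sigma$ and modulo $\tau$ holds modulo $\sigma\cap\tau$, and an inequality that holds modulo the union of a chain holds modulo a member of the chain. A \emph{unary polynomial} over $K$ is an expression $\varphi(z)=t(z,c_1,\dots,c_r)$, where $t$ is a lattice term and $c_1,\dots,c_r\in K$. It can be evaluated in every extension of $K$, it is order-preserving, and it respects every congruence.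

Suppose that $\sigma\ni(u,x)$ and $\tau\ni(x,v)$ are congruences of $K$. A switch $y$ is congruent to $v$ modulo $\sigma^L$ and to $u$ modulo $\tau^L$. So a polynomial inequality that $v$ satisfies modulo $\sigma$ and that $u$ satisfies modulo $\tau$ is satisfied by $y$ modulo $\sigma^L\cap\tau^L=(\sigma\cap\tau)^L$. This alone is never contradictory: all these inequalities are satisfied by the element $(v,u)$ of $K/\sigma\times K/\tau$, a lattice that contains $K/(\sigma\cap\tau)$. A contradiction needs a way to pass from $\sigma\cap\tau$ to a congruence that does not contain it, and Lemma~\ref{lem:ext}(b) provides one. If $\sigma\cap\tau$ is the union of a chain of smaller congruences $\theta_N$, then \emph{finitely many} inequalities that hold modulo $(\sigma\cap\tau)^L$ already hold modulo some $\theta_N^L$. In our examples $K$ is a sublattice of a product $\prod_mC_m$, the congruence $\psi_m$ is equality in the coordinate $m$, $\theta_N$ is equality in all coordinates $m\ge N$, and $\sigma\cap\tau$ is equality in all but finitely many coordinates. It remains to choose finitely many inequalities with infinitely many consequences. The inequality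 $\varphi(y)\le y$ does this: together with $u\le y$ it gives $\varphi^n(u)\le y$ for every $n$.

\begin{lemma}[Obstruction]\label{lem:obs}
Let $K$ be a lattice, $(\psi_m)_{m\in\mathbb N}$ congruences of $K$, $\theta_N=\bigcap_{m\ge N}\psi_m$ and $\theta_\infty=\bigcup_N\theta_N$. Let $u\le x\le v$ in $K$, let $\sigma,\tau\in\operatorname{Con}K$, and let $\varphi$ be a unary polynomial over $K$, such that
\begin{enumerate}
\item[(O1)] $\sigma\cap\tau=\theta_\infty$, $\;u\equiv x\pmod\sigma$, and $x\equiv v\pmod\tau$;
\item[(O2)] $\varphi(v)\le v$, and $\varphi(u)\le u\pmod\tau$;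
\item[(O3)] for infinitely many $m$ there is $n$ such that $\varphi^n(u)\wedge x\le u\pmod{\psi_m}$ fails.
\end{enumerate}
Then no congruence-preserving extension $L$ of $K$ contains a switch for $u\le x\le v$. Consequently, statements (i) and (ii) of Theorem~\ref{thm:A} hold for every such $L$.
\end{lemma}

\begin{proof}
Suppose that $y\in L$ is a switch. By (O1), $\Theta_K(u,x)\subseteq\sigma$ and $\Theta_K(x,v)\subseteq\tau$, so $y\equiv v\pmod{\sigma^L}$ and $y\equiv u\pmod{\tau^L}$ by Lemma~\ref{lem:ext}(a). Consider the inequalities
\begin{equation}\label{eq:three}
\varphi(y)\le y,\qquad u\le y,\qquad y\wedge x\le u .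
\end{equation}
Modulo $\sigma^L$ they hold, because $\varphi(y)\equiv\varphi(v)\le v\equiv y$, $\;u\le v\equiv y$, and $y\wedge x\le x\equiv u$. Modulo $\tau^L$ they hold, because $\varphi(y)\equiv\varphi(u)\le u\equiv y$, $\;u\equiv y$, and $y\wedge x\equiv u\wedge x=u$. By Lemma~\ref{lem:ext},
\[
\sigma^L\cap\tau^L=(\sigma\cap\tau)^L=\theta_\infty^L=\bigcup_N\theta_N^L ,
\]
so the three inequalities \eqref{eq:three} hold modulo $\theta_N^L$ for one and the same $N$.

By (O3) choose $m\ge N$ and $n$ such that $\varphi^n(u)\wedge x\le u\pmod{\psi_m}$ fails. Since $\theta_N\subseteq\psi_m$, the inequalities \eqref{eq:three} hold modulo $\psi_m^L$. Working modulo $\psi_m^L$, we get $\varphi^j(u)\le y$ for all $j\ge0$ by induction: this is $u\le y$ for $j=0$, and $\varphi^{j+1}(u)\le\varphi(y)\le y$ because $\varphi$ preserves order. Hence $\varphi^n(u)\wedge x\le y\wedge x\le u\pmod{\psi_m^L}$. Both sides lie in $K$, and $\psi_m^L\cap K^2=\psi_m$, so the inequality holds modulo $\psi_m$, contrary to the choice of $m$ and $n$. The last assertion follows from Lemma~\ref{lem:switch}.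
\end{proof}

Uniqueness of extensions enters through the displayed chain of equalities, and existence in the last step, where the inequality is carried back from $L$ to $K$. The number $N$ depends on $y$ and is not under our control, which is why (O3) is required for infinitely many $m$.

\begin{remark}[Where local finiteness must fail]\label{rem:locfin}
Fix $n$. Modulo $\sigma$ we have $\varphi^n(u)\wedge x\le x\equiv u$. Modulo $\tau$, (O2) and induction give $\varphi^n(u)\le u$. So (O1) and (O2) force $\varphi^n(u)\wedge x\le u\pmod{\theta_\infty}$, and for each fixed $n$ the inequality in (O3) fails for only finitely many $m$. Consequently the elements $\varphi^n(u)\wedge x$, $n\ge0$, take infinitely many values: otherwise a single $\theta_N$ would serve for all $n$, contrary to (O3). These elements lie in the sublattice generated by $u$, $x$ and the parameters of $\varphi$, so a lattice that satisfies (O1)--(O3) is not locally finite, in agreement with result (1). The remark also describes the examples to be built: in the coordinate $m$ the sequence $u,\varphi(u),\varphi^2(u),\dots$ has to reach into $x$, but only after a number of steps that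 tends to infinity with $m$.
\end{remark}

\section{A three-generated lattice}\label{sec:three}

We build the coordinate lattices $C_m$ from a ladder of points $p_0,p_1,\dots$ that $\varphi$ climbs at bounded speed. In the coordinate $m$ the ladder is cut at height $3m+1$, and the last step leads to a point $c_2$ of $x$. In the limit the ladder is infinite and never leads to $c_2$. The difficulty lies in (O1): modulo eventual equality, $K$ must embed in a product of two lattices, one containing the ladder and one containing $c_2$, so the last step has to be invisible to each fixed element of $K$ for large $m$.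

\subsection*{The closure systems}
A \emph{rule} on a set $\Omega$ has the form $A\to q$, with a finite set $A\subseteq\Omega$ of premises and a conclusion $q\in\Omega$. A subset is \emph{closed} under the rule if it contains $q$ whenever it contains $A$. The subsets closed under a family of rules form a lattice under inclusion, in which the meet is the intersection and the join is the closure of the union. We use the following fact.
\begin{enumerate}
\item[$(\star)$] If $q$ lies in the closure $\overline S$ of $S$ and $q\notin S$, then $q$ is the conclusion of a rule whose premises lie in $\overline S$.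
\end{enumerate}
Otherwise $\overline S\setminus\{q\}$ would be a smaller closed set containing $S$.

Subscripts of $g$, $c$, $G$ and $\varphi$ are read modulo $3$, and so are congruences between integers. Take distinct points: \emph{gates} $g_0,g_1,g_2$, \emph{rungs} $p_i$ $(i\ge0)$, and $c_0,c_1,c_2$. Put
\[
\Lambda=\{g_0,g_1,g_2\}\cup\{p_i:i\ge0\},\quad \Lambda_m=\{g_0,g_1,g_2,p_0,\dots,p_{3m+1}\},\quad Z=\{c_0,c_1,c_2\},
\]
and consider the rules
\begin{align*}
(R_i)\quad&\{p_i,\,g_{i-1}\}\to p_{i+1} &&(i\ge0),\\
(D)\quad&\{c_i,\,c_j\}\to c_l &&(\{i,j,l\}=\{0,1,2\}),\\
(E_m)\quad&\{p_{3m+1},\,g_0\}\to c_2 &&(m\ge0).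
\end{align*}
The rule $(E_m)$ has the premises of $(R_{3m+1})$, and $c_2$ takes the place of $p_{3m+2}$. Let
\begin{itemize}
\item $C_m$ $(m\ge0)$ be the finite lattice of subsets of $\Lambda_m\cup Z$ closed under $(R_i)$ for $0\le i\le3m$, $(D)$ and $(E_m)$;
\item $C'$ be the lattice of subsets of $\Lambda$ closed under all $(R_i)$;
\item $C''=\{\varnothing,\{c_0\},\{c_1\},\{c_2\},Z\}$ be the lattice of subsets of $Z$ closed under $(D)$.
\end{itemize}

A join with a set that holds the right gate moves us one rung up; a meet is then needed to discard the gate. Three sets suffice for both tasks if the rungs are distributed by residue class. Put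
\[
G_0'=\{g_0\}\cup\{p_i:i\equiv0\},\qquad G_1'=\{g_1,p_0\}\cup\{p_i:i\equiv1\},\qquad G_2'=\{g_2\}\cup\{p_i:i\equiv2\},
\]
and $(G_j)_m=(G_j'\cap\Lambda_m)\cup\{c_j\}$. The extra point $p_0$ in $G_1'$ starts the climb, since $G_0'\cap G_1'=\{p_0\}$. The gate $g_j$ is a premise of $(R_i)$ only for $i\equiv j+1$. Therefore:
\begin{enumerate}
\item[$(\dagger)$] a set whose only gate is $g_j$ and which contains no $p_i$ with $i\equiv j+1$ is closed under all $(R_i)$ and all $(E_m)$.
\end{enumerate}
(For $(E_m)$, either $g_0$ is absent, or $j=0$ and $p_{3m+1}$ is absent.) By $(\dagger)$, $G_j'\in C'$, and $(G_j)_m\in C_m$ because this set contains only one point of $Z$.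

Let $G_j=((G_j)_m)_{m\ge0}$, let $K$ be the sublattice of $\prod_{m\ge0}C_m$ generated by $G_0,G_1,G_2$, and let $\psi_m$ be the kernel of the projection $K\to C_m$, $a\mapsto a_m$. Then $\theta_\infty$ is equality for all but finitely many $m$. Put
\begin{gather*}
u=G_0\wedge G_2,\qquad v=G_2,\qquad x=G_2\wedge\big(G_1\vee(G_0\wedge(G_1\vee G_2))\big),\\
\varphi_j(z)=(z\vee G_{j+1})\wedge G_j,\qquad \varphi=\varphi_2\circ\varphi_1\circ\varphi_0 .
\end{gather*}
In $C_m$ these polynomials are evaluated with the parameters $(G_j)_m$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7]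
\node (p0) at (0,0) {$p_0$};
\node (p1) at (1,0) {$p_1$};
\node (p2) at (2,0) {$p_2$};
\node (p3) at (3,0) {$p_3$};
\node (p4) at (4,0) {$p_4$};
\node (p5) at (5,0.7) {$p_5$};
\node (dd) at (6,0.7) {$\cdots$};
\node (c2) at (5,-0.7) {$c_2$};
\draw[->] (p0) -- node[above] {\small $g_2$} (p1);
\draw[->] (p1) -- node[above] {\small $g_0$} (p2);
\draw[->] (p2) -- node[above] {\small $g_1$} (p3);
\draw[->] (p3) -- node[above] {\small $g_2$} (p4);
\draw[->,dashed] (p4) -- node[above] {\small $g_0$} (p5);
\draw[->,dashed] (p5) -- node[above] {\small $g_1$} (dd);
\draw[->] (p4) -- node[above] {\small $g_0$} (c2);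
\node at (0,-0.55) {\small $G_0,G_1$};
\node at (1,-0.55) {\small $G_1$};
\node at (2,-0.55) {\small $G_2$};
\node at (3,-0.55) {\small $G_0$};
\node at (4,-0.55) {\small $G_1$};
\node at (5,0.2) {\small $G_2$};
\node at (5,-1.2) {\small $G_2$};
\end{tikzpicture}
\caption{The ladder. An arrow from $a$ to $b$ labeled $g$ is the rule $\{a,g\}\to b$, and below each point stand the generators that contain it. The solid arrows are the ladder rules of $C_1$, where the climb ends in $c_2$. In $C'$ the last solid arrow is replaced by the dashed ones, and the climb does not end.}\label{fig:ladder}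
\end{figure}

\begin{lemma}\label{lem:ux}
For every $m$, $u_m=\varnothing$ and $x_m=\{c_2\}$. In particular $u\le x\le v$.
\end{lemma}

\begin{proof}
The sets $(G_0)_m$ and $(G_2)_m$ are disjoint. The union $(G_1)_m\cup(G_2)_m$ contains $g_1,g_2,c_1,c_2,p_0$ and the rungs $p_i\in\Lambda_m$ with $i\equiv1,2$. Its closure contains $c_0$ by $(D)$, and $p_i$ for $i\equiv0$, $3\le i\le 3m$, by $(R_{i-1})$, whose gate is $g_1$. No rule produces $g_0$. So $(G_1\vee G_2)_m$ is the whole set without $g_0$, and its meet with $(G_0)_m$ is $\{c_0\}\cup\{p_i\in\Lambda_m:i\equiv0\}$. The join of this set with $(G_1)_m$ is $\{g_1\}\cup\{p_i\in\Lambda_m:i\equiv0,1\}\cup Z$, where $c_2$ comes from $(D)$ and closedness from $(\dagger)$. The intersection with $(G_2)_m$ is $\{c_2\}$.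
\end{proof}

\begin{example}[The coordinates $m=0$ and $m=1$]\label{ex:levels}
In $C_0$ the generators are $\{g_0,p_0,c_0\}$, $\{g_1,p_0,p_1,c_1\}$, $\{g_2,c_2\}$. Starting from $\varnothing$, the map $\varphi_0$ gives $(G_1)_0\cap(G_0)_0=\{p_0\}$. The join with $(G_2)_0$ is $\{p_0,p_1,g_2,c_2\}$, so $\varphi_1$ gives $\{p_0,p_1\}$. The join with $(G_0)_0$ is $\{g_0,p_0,p_1\}\cup Z$, by $(E_0)$ and then $(D)$, so $\varphi_2$ gives $\{c_2\}$. Thus $\varphi(u)_0=\{c_2\}=x_0$. In a lattice that contains $C_0$, an element $y$ satisfying \eqref{eq:three} would have $x_0=\varphi(u_0)\le\varphi(y)\le y$, hence $x_0=y\wedge x_0\le u_0$, which is false.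

In $C_1$ (Figure~\ref{fig:ladder}) the generators are $\{g_0,p_0,p_3,c_0\}$, $\{g_1,p_0,p_1,p_4,c_1\}$, $\{g_2,p_2,c_2\}$, and the same procedure gives
\[
\varnothing\xrightarrow{\varphi_0}\{p_0\}\xrightarrow{\varphi_1}\{p_0,p_1\}\xrightarrow{\varphi_2}\{p_2\}\xrightarrow{\varphi_0}\{p_0,p_3\}\xrightarrow{\varphi_1}\{p_0,p_1,p_4\}\xrightarrow{\varphi_2}\{p_2,c_2\}.
\]
Now $\varphi(u)_1\cap x_1=\varnothing$, and the contradiction to \eqref{eq:three} appears at the second iterate.

In $C'\times C''$, with parameters $(G_j',\{c_j\})$ and with $(\varnothing,\varnothing)$ and $(\varnothing,\{c_2\})$ in the roles of $u$ and $x$, there is no contradiction. The element $y=(G_2',\varnothing)$ satisfies \eqref{eq:three}: in $C'$ every value of $\varphi$ lies below $G_2'$, and in $C''$ each $\varphi_j$ sends $\varnothing$ to $\{c_{j+1}\}\cap\{c_j\}=\varnothing$. The proof of Theorem~\ref{thm:A} consists in showing that $K/\theta_\infty$ embeds in $C'\times C''$, which forces \eqref{eq:three} on a switch, and that the climb reaches $c_2$ in every coordinate.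
\end{example}

\subsection*{The eventual form of the elements of $K$}
We want each $a\in K$ to be described, for large $m$, by a pair $(a',a'')\in C'\times C''$, with joins computed separately in the two factors. The only rule of $C_m$ that links $\Lambda_m$ to $Z$ is $(E_m)$. It is harmless for a given pair if its premises are present for only finitely many $m$, or if its conclusion $c_2$ is present anyway. The second alternative is arranged by letting $c_j$ record that a set contains a substantial part of $G_j'$: the gate $g_j$, or infinitely many rungs of residue $j$. If the premises of $(E_m)$ are present for infinitely many $m$, then $c_1$ and $c_0$ are recorded, and $(D)$ supplies $c_2$. Accordingly, let $\mathcal B$ be the set of pairs $(S',S'')\in C'\times C''$ such that, for $j=0,1,2$,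
\begin{enumerate}
\item[(B1)] if $g_j\in S'$, then $c_j\in S''$;
\item[(B2)] if $p_i\in S'$ for infinitely many $i\equiv j$, then $c_j\in S''$.
\end{enumerate}

\begin{lemma}\label{lem:B}
$\mathcal B$ is a sublattice of $C'\times C''$ and contains the pairs $(G_j',\{c_j\})$.
\end{lemma}

\begin{proof}
The only gate of $G_j'$ is $g_j$, and all its rungs, with the possible exception of $p_0$, have residue $j$; so $(G_j',\{c_j\})\in\mathcal B$. Let $(S',S''),(T',T'')\in\mathcal B$. If a hypothesis of (B1) or (B2) holds for $S'\cap T'$, it holds for $S'$ and for $T'$, so $c_j\in S''\cap T''$.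

Let $J'=S'\vee T'$ and $J''=S''\vee T''$. Gates are not conclusions of rules, so by $(\star)$ a gate $g_j\in J'$ lies in $S'\cup T'$, and $c_j\in S''\cup T''\subseteq J''$. This is (B1). For (B2), let $p_i\in J'$ for infinitely many $i\equiv j$. Call a point of $J'$ \emph{old} if it lies in $S'\cup T'$ and \emph{new} otherwise. If infinitely many rungs of some residue $l$ are old, then infinitely many of them lie in $S'$ or infinitely many lie in $T'$, so $c_l\in J''$. By $(\star)$, if $p_i$ is new, then $i\ge1$ and $p_{i-1},g_{i-2}\in J'$, since $(R_{i-1})$ is the only rule with conclusion $p_i$. There are three cases.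

If infinitely many rungs of residue $j$ are old, then $c_j\in J''$. Otherwise infinitely many $p_i$ with $i\equiv j$ are new. Then $g_{j-2}=g_{j+1}\in J'$, so $c_{j+1}\in J''$ by (B1), and $J'$ contains infinitely many rungs of residue $j-1$. If infinitely many of these are old, then $c_{j-1}\in J''$, and $(D)$ gives $c_j\in J''$. In the remaining case some $p_i$ with $i\equiv j-1$ is new, so $g_{i-2}=g_{j-3}=g_j\in J'$, and $c_j\in J''$ by (B1).
\end{proof}

The rule $(D)$ cannot be omitted: $G_1'\vee G_2'$ contains all rungs of residue $0$, so (B2) requires $c_0\in\{c_1\}\vee\{c_2\}$.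

\begin{lemma}\label{lem:eventual}
For every $a\in K$ there is a unique pair $(a',a'')\in\mathcal B$ such that
\[
a_m=(a'\cap\Lambda_m)\cup a''\qquad\text{for all large }m .
\]
The maps $\pi'\colon a\mapsto a'$ and $\pi''\colon a\mapsto a''$ are homomorphisms $K\to C'$ and $K\to C''$, and $\ker\pi'\cap\ker\pi''=\theta_\infty$.
\end{lemma}

\begin{proof}
The pair is unique, since $a'$ and $a''$ consist of the points of $\Lambda$ and of $Z$ that lie in $a_m$ for all large $m$. The generator $G_j$ has the pair $(G_j',\{c_j\})$. Let $a,b\in\prod_mC_m$ have pairs $(S',S'')$ and $(T',T'')$ in $\mathcal B$. We show that $a\wedge b$ and $a\vee b$ have as pairs the meet and the join of these two pairs, which lie in $\mathcal B$ by Lemma~\ref{lem:B}. This gives existence for all elements of $K$, and it shows that $\pi'$ and $\pi''$ are homomorphisms. Below, $m$ is so large that $a_m$ and $b_m$ have the stated form.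

Since $\Lambda$ and $Z$ are disjoint, $a_m\cap b_m=(S'\cap T'\cap\Lambda_m)\cup(S''\cap T'')$. For the join, let $J'=S'\vee T'$, $J''=S''\vee T''$ and $W_m=(J'\cap\Lambda_m)\cup J''$.

\emph{$W_m\subseteq(a\vee b)_m$.} The set $(a\vee b)_m\cap Z$ contains $S''\cup T''$ and is closed under $(D)$, so it contains $J''$. The points of $(S'\cup T')\cap\Lambda_m$ lie in $a_m\cup b_m$, and they include all gates of $J'$. For the rungs of $J'\cap\Lambda_m$ we use induction on the index. If $p_{i+1}\in J'\cap\Lambda_m$ is not in $S'\cup T'$, then $p_i,g_{i-1}\in J'$ by $(\star)$, so both points lie in $(a\vee b)_m$. As $i\le3m$, the rule $(R_i)$ is a rule of $C_m$, and $p_{i+1}\in(a\vee b)_m$. (The rung $p_0$ is not a conclusion, so it lies in $J'$ only if it lies in $S'\cup T'$.)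

\emph{$(a\vee b)_m\subseteq W_m$ for large $m$.} The set $W_m$ contains $a_m\cup b_m$ and is closed under $(D)$ and under $(R_i)$ for $i\le 3m$. It remains to see that it is closed under $(E_m)$ for large $m$. If $J'$ contains only finitely many rungs of residue $1$, then $p_{3m+1}\notin W_m$ for large $m$. If it contains infinitely many, then $c_1\in J''$ by (B2) for the pair $(J',J'')$; if moreover $g_0\in W_m$, then $c_0\in J''$ by (B1), and so $c_2\in J''\subseteq W_m$ by $(D)$.

Finally, if $a'=b'$ and $a''=b''$, then $a_m=b_m$ for all large $m$, and the converse holds by uniqueness.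
\end{proof}

\subsection*{The climb}

\begin{lemma}\label{lem:climb}
For every $m\ge0$, $c_2\in\varphi^{m+1}(u)_m$.
\end{lemma}

\begin{proof}
We compute in $C_m$ and omit the subscript $m$. Let $z\in C_m$. First, $p_0\in G_1\cap G_0\subseteq\varphi_0(z)$. Second, if $p_i\in z$ and $i\le3m$, then $p_{i+1}\in\varphi_{i+1}(z)=(z\vee G_{i+2})\wedge G_{i+1}$: the set $G_{i+2}=G_{i-1}$ contains $g_{i-1}$, the rule $(R_i)$ puts $p_{i+1}$ in the join, and $p_{i+1}\in G_{i+1}$. Third, if $p_{3m+1}\in z$, then $c_2\in\varphi_2(z)=(z\vee G_0)\wedge G_2$, by $(E_m)$ and $c_2\in G_2$. Now $\varphi^{m+1}$ is the result of applying $\varphi_0,\varphi_1,\dots,\varphi_{3m+2}$ in this order. After $\varphi_i$, for $i\le3m+1$, the set obtained contains $p_i$, and after $\varphi_{3m+2}=\varphi_2$ it contains $c_2$.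
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We apply Lemma~\ref{lem:obs} with $\sigma=\ker\pi'$ and $\tau=\ker\pi''$.

(O1) We have $\sigma\cap\tau=\theta_\infty$ by Lemma~\ref{lem:eventual}. By Lemma~\ref{lem:ux} and uniqueness of the pairs, $u$, $x$, $v$ have the pairs $(\varnothing,\varnothing)$, $(\varnothing,\{c_2\})$, $(G_2',\{c_2\})$. So $u'=x'$ and $x''=v''$.

(O2) Every value of $\varphi$ lies below $G_2=v$. Since $\pi''$ is a homomorphism, $\pi''(\varphi(u))$ is the value of $\varphi$ at $\varnothing$ in $C''$ with parameters $\{c_j\}$, which is $\varnothing$ by Example~\ref{ex:levels}. So $\varphi(u)\equiv u\pmod\tau$.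

(O3) For every $m$, Lemmas~\ref{lem:ux} and~\ref{lem:climb} give $(\varphi^{m+1}(u)\wedge x)_m=\{c_2\}\not\subseteq\varnothing=u_m$.

Thus (i) and (ii) hold. The lattice $K$ is generated by three elements, so it is countable, and it is a subdirect product of its images in the finite lattices $C_m$.
\end{proof}

\begin{remark}
The complement is not missing for lack of room. By $(\dagger)$ the set $y_m=(G_2)_m\setminus\{c_2\}$ belongs to $C_m$, and $y=(y_m)_m$ is a complement of $x$ in the interval $[u,v]$ of $\prod_mC_m$. By Theorem~\ref{thm:A}, no sublattice of the product that contains $K$ and $y$ is a congruence-preserving extension of $K$. The inequality $\varphi(y)\le y$ fails in every coordinate: for $m\ge1$ the rung $p_{3m-1}\in y_m$ is three steps away from $c_2$, so $c_2\in\varphi(y_m)$ by the proof of Lemma~\ref{lem:climb}, and $c_2\in\varphi(\varnothing)\subseteq\varphi(y_0)$ for $m=0$.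
\end{remark}

\section{Free lattices}\label{sec:free}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa\ge3$. Send three free generators of $\mathrm{FL}(\kappa)$ to $G_0,G_1,G_2$ and the others to $G_0$. This gives a homomorphism onto the lattice $K$ of Theorem~\ref{thm:A}, so $K\cong\mathrm{FL}(\kappa)/\psi$ for some $\psi$. By Lemma~\ref{lem:quot}, a relatively complemented or congruence-permutable congruence-preserving extension of $\mathrm{FL}(\kappa)$ would yield one of $K$, contrary to Theorem~\ref{thm:A}. So each of (a) and (b) implies (c).

Conversely, $\mathrm{FL}(1)$ has one element. In any lattice the set $\{a,b,a\wedge b,a\vee b\}$ is a sublattice, and $\mathbf 2^2$ is generated by its two atoms, so $\mathrm{FL}(2)\cong\mathbf 2^2$. A lattice generated by at most two elements is therefore a quotient of $\mathbf 2^2$, and by the list of congruences in Example~\ref{ex:chain} it is isomorphic to $\mathbf 1$, $\mathbf 2$ or $\mathbf 2^2$. These lattices are relatively complemented. They are congruence-permutable: comparable congruences always permute, and the only incomparable pair consists of the two projection kernels of $\mathbf 2^2$,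 whose composition in either order is the full relation. Every lattice is a congruence-preserving extension of itself, so (c) implies (a) and (b).
\end{proof}

The lattice $K$ is bounded, being finitely generated, so it is also a quotient of the free bounded lattice on $\kappa\ge3$ generators, and the same argument applies. In the setting of result (2), the free bounded lattice in the variety of all lattices thus fails already for three generators.

\section{A modular example}\label{sec:mod}

In a vector space the ladder becomes the orbit $e_0,Te_0,T^2e_0,\dots$ of a vector under a nilpotent operator $T$, and $x$ comes from a $T$-invariant subspace $V$ that the orbit enters late. The inequalities \eqref{eq:three} then describe a subspace that contains $e_0$, is $T$-invariant, and meets $V$ in $0$. No such subspace exists if the orbit has a nonzero vector in $V$.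

\subsection*{The modules}
For $m\ge1$ let $M=M_m$ have the $k$-basis $e_0,\dots,e_m,f_0,\dots,f_m$, and define
\[
Te_i=e_{i+1}\ (i<m),\qquad Te_m=f_m,\qquad Tf_i=f_{i+1}\ (i<m),\qquad Tf_m=0 .
\]
Then $T$ is nilpotent, $M$ is a module over the polynomial ring $k[T]$, and
\begin{equation}\label{eq:link}
T^{m+1}e_0=f_m=T^mf_0 .
\end{equation}
Let $V=V_m$ be the span of $f_0,\dots,f_m$, a submodule, and $Q=Q_m=M/V$, with the quotient map written $a\mapsto\bar a$. Then $M=k[T]e_0+V$, the module $Q$ is generated by $\bar e_0$, and $s\bar e_0=0$ if and only if $T^{m+1}$ divides $s$. Angle brackets denote $k$-linear spans.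

A lattice term cannot mention $T$, so we encode $T$ by its graph in $M^2$. We treat $M$, $V$ and $Q$ together. A \emph{triple} $(U,\varepsilon,U_0)$ consists of a $k[T]$-module $U$, an element $\varepsilon\in U$ and a submodule $U_0$. It determines six $k$-subspaces of $U^2$:
\begin{gather*}
\mathsf X=U\oplus0,\qquad\mathsf Y=0\oplus U,\qquad\Delta=\{(a,a):a\in U\},\qquad\Gamma=\{(a,Ta):a\in U\},\\
\mathsf b=\langle(\varepsilon,0)\rangle,\qquad x=U_0\oplus U_0 .
\end{gather*}
For a lattice term $s$ in six variables, let $s(U)\in\operatorname{Sub}(U^2)$ be its value at these subspaces. The symbols $s(M)$, $s(V)$, $s(Q)$ refer to the triples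
\[
(M,e_0,V),\qquad(V,0,V),\qquad(Q,\bar e_0,0).
\]
Let $K$ be the sublattice of $\prod_{m\ge1}\operatorname{Sub}(M_m^2)$ generated by the six sequences $\mathsf X,\mathsf Y,\Delta,\Gamma,\mathsf b,x$ given by the triples $(M_m,e_0,V_m)$, and let $\psi_m$ be the kernel of the $m$-th projection. The lattice $K$ is modular, as a sublattice of a product of modular lattices, and it contains $0=\mathsf X\wedge\mathsf Y$ and $1=\mathsf X\vee\mathsf Y$. We take $u=0$ and $v=1$.

The natural candidates for $\tau$ and $\sigma$ are ``same meet with $x$'' and ``same join with $x$'' in almost all coordinates, and the difficulty is to show that these relations are congruences. If $M$ were a direct sum $V\oplus W$ of submodules with $e_0\in W$, this would be immediate: the six subspaces would have the form $A\oplus B$ with $A\subseteq V^2$, $B\subseteq W^2$, and on such subspaces sums and intersections are computed in $V^2$ and $W^2$ separately. By \eqref{eq:link} there is no such $W$. We show that a fixed term cannot detect this when $m$ is large. Membership in $s(M)$ is the solvability of a linear system over $k[T]$, so the first step concerns such systems.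

\begin{lemma}\label{lem:pure}
Let $E$ be an $l\times r$ matrix over $k[T]$. For all large $m$ the following holds: if $z\in M^r$, $d\in V^l$, $\eta\in k^l$ and $Ez=d+\eta e_0$, where $\eta e_0=(\eta_1e_0,\dots,\eta_le_0)$, then $Ez''=d$ for some $z''\in V^r$.
\end{lemma}

The equation $T^{m+1}z=f_m$ has the solution $e_0$ in $M$ and none in $V$, so the bound on $m$ must depend on $E$. The vectors $f_0,\dots,f_{m-1}$ are there to make the lemma true: in their absence, $Tz=f_m$ would have the solution $e_m$ in $M$ and none in $V=\langle f_m\rangle$, for every $m$.

\begin{proof}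
By the Smith normal form over the principal ideal domain $k[T]$, there are matrices $A,B$, invertible over $k[T]$, such that $E_0=AEB$ has zero entries outside the positions $(i,i)$. From $Ez=d+\eta e_0$ we get $E_0(B^{-1}z)=Ad+(A\eta)e_0$, where $Ad\in V^l$ and $A\eta$ is a vector of polynomials of degree at most $D$, the largest degree of an entry of $A$. If $E_0z^\circ=Ad$ with $z^\circ\in V^r$, then $z''=Bz^\circ\in V^r$ satisfies $Ez''=d$. Each row of $E_0$ involves at most one unknown, and different rows involve different unknowns. So it suffices to prove the following for a fixed $\delta\in k[T]$ and all large $m$, a zero row being the case $\delta=0$: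
\[
\delta z=d+se_0,\quad z\in M,\ d\in V,\ s\in k[T],\ \deg s\le D\quad\Longrightarrow\quad d\in\delta V .
\]

Let $\delta=0$ and $m\ge D$. In $Q$ we get $s\bar e_0=0$, so $T^{m+1}$ divides $s$, so $s=0$, and $d=0$.

Let $\delta=T^i\delta_0$ with $\delta_0(0)\ne0$, and $m\ge i$. On $V$ the operator $\delta_0$ is a nonzero scalar plus a nilpotent operator, so $\delta_0V=V$ and $\delta V=T^iV$. In $Q$ we have $s\bar e_0=\delta\bar z\in T^iQ=T^ik[T]\bar e_0$, so $s$ lies in the ideal $(T^i)+(T^{m+1})=(T^i)$, say $s=T^is_1$. Then $d=T^iz_1$ with $z_1=\delta_0z-s_1e_0$. Write $z_1=ae_0+w$ with $a\in k[T]$, $w\in V$. Since $d\in V$, we have $T^ia\bar e_0=0$, so $a=T^{m+1-i}a_1$ for some $a_1\in k[T]$. By \eqref{eq:link},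
\[
T^iae_0=a_1T^{m+1}e_0=a_1T^mf_0=T^i\,(a_1T^{m-i}f_0),
\]
and therefore $d=T^i(a_1T^{m-i}f_0+w)\in T^iV=\delta V$.
\end{proof}

\begin{lemma}\label{lem:system}
For every lattice term $s$ in six variables there are an $l\times r$ matrix $E$ and an $l\times2$ matrix $F$ over $k[T]$, an $l\times q$ matrix $H$ over $k$, and a set $I\subseteq\{1,\dots,r\}$, such that for every triple $(U,\varepsilon,U_0)$ and every $a=(a_1,a_2)\in U^2$: $a\in s(U)$ if and only if there are $w\in U^r$ and $\lambda\in k^q$ with
\begin{equation}\label{eq:sys}
Ew+Fa=(H\lambda)\varepsilon,\qquad w_i\in U_0\ \text{ for }i\in I .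
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $s$. The six generators are described, in order, by the systems
\[
a_2=0;\qquad a_1=0;\qquad a_1-a_2=0;\qquad Ta_1-a_2=0;\qquad a_1=\lambda\varepsilon,\ a_2=0;
\]
and $a_1-w_1=0$, $a_2-w_2=0$ with $I=\{1,2\}$. (Where no $w$ or no $\lambda$ occurs, take a zero column for $E$ or $H$.) Let $s,t$ have the data $E_s,F_s,H_s,I_s$ and $E_t,F_t,H_t,I_t$, with separate unknowns $w,\lambda$ and $w',\lambda'$. For $s\wedge t$ take both systems together. For $s\vee t$, note that $a\in s(U)+t(U)$ if and only if $a^*\in s(U)$ and $a-a^*\in t(U)$ for some $a^*\in U^2$. So take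
\[
E_sw+F_sa^*=(H_s\lambda)\varepsilon,\qquad E_tw'-F_ta^*+F_ta=(H_t\lambda')\varepsilon,
\]
with unknowns $(w,w',a^*)$ and $(\lambda,\lambda')$, the constraints given by $I_s$ and $I_t$, and no constraint on $a^*$. Both systems have the form \eqref{eq:sys}.
\end{proof}

For the triple $(V,0,V)$ the system \eqref{eq:sys} reads $Ew+Fa=0$ with $w\in V^r$, and for $(Q,\bar e_0,0)$ the constraints read $w_i=0$ for $i\in I$.

\begin{lemma}\label{lem:split}
For every term $s$ and all large $m$,
\[
s(M)\cap V^2=s(V)\qquad\text{and}\qquad\big(s(M)+V^2\big)/V^2=s(Q).
\]
\end{lemma}

\begin{proof}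
Take the data of Lemma~\ref{lem:system}, and let $m$ be large enough for Lemma~\ref{lem:pure} to hold for the matrices $E$ and $(E\,|\,F)$. A solution of \eqref{eq:sys} for $V$ is a solution for $M$ with $\lambda=0$, so $s(V)\subseteq s(M)\cap V^2$. The image in $Q$ of a solution for $M$ is a solution for $Q$, so $(s(M)+V^2)/V^2\subseteq s(Q)$.

Let $a\in s(M)\cap V^2$, with witnesses $w,\lambda$. Then $Ew=-Fa+(H\lambda)e_0$ and $-Fa\in V^l$. Lemma~\ref{lem:pure} gives $w''\in V^r$ with $Ew''=-Fa$, so $a\in s(V)$.

Let $\bar a\in s(Q)$, with witnesses $\bar w,\lambda$. Lift $\bar a,\bar w$ to $a\in M^2$ and $w\in M^r$, with $w_i=0$ for $i\in I$. Then $d=Ew+Fa-(H\lambda)e_0$ lies in $V^l$. Lemma~\ref{lem:pure} for $(E\,|\,F)$ gives $w''\in V^r$ and $a''\in V^2$ with $Ew''+Fa''=d$. Hence $E(w-w'')+F(a-a'')=(H\lambda)e_0$, and $(w-w'')_i=-w''_i\in V$ for $i\in I$. So $a-a''\in s(M)$, and its image in $Q^2$ is $\bar a$.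
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $a\in K$ let $\rho''(a)=(a_m\cap V_m^2)_m$ and $\rho'(a)=((a_m+V_m^2)/V_m^2)_m$, regarded as elements of the quotients of $\prod_m\operatorname{Sub}(V_m^2)$ and $\prod_m\operatorname{Sub}(Q_m^2)$ by the congruence of equality for almost all $m$. These maps are homomorphisms. Indeed, let $a,b\in K$ be the values of terms $s,t$ at the generators. By Lemma~\ref{lem:split}, applied to $s$, $t$ and $s\vee t$, for large $m$
\[
(a\vee b)_m\cap V_m^2=(s\vee t)(V_m)=s(V_m)+t(V_m)=(a_m\cap V_m^2)+(b_m\cap V_m^2),
\]
and the same three equalities hold with $\wedge$ and $\cap$ in place of $\vee$ and $+$, and with $Q_m$ and $\rho'$ in place of $V_m$ and $\rho''$. Let $\sigma=\ker\rho'$ and $\tau=\ker\rho''$. Since $x_m=V_m^2$,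
\begin{align*}
(a,b)\in\sigma&\iff(a\vee x)_m=(b\vee x)_m\ \text{ for almost all }m,\\
(a,b)\in\tau&\iff(a\wedge x)_m=(b\wedge x)_m\ \text{ for almost all }m .
\end{align*}

(O1) The inclusion $\theta_\infty\subseteq\sigma\cap\tau$ is read off from this description. Let $(a,b)\in\sigma\cap\tau$, and put $c=a\wedge b\le d=a\vee b$. As $\sigma\cap\tau$ is a congruence, it contains $(c,d)$. So for almost all $m$, in the coordinate $m$, modularity gives
\[
d=d\wedge(d\vee x)=d\wedge(c\vee x)=c\vee(d\wedge x)=c\vee(c\wedge x)=c ,
\]
that is, $a_m=b_m$. Hence $\sigma\cap\tau=\theta_\infty$. Also $(0,x)\in\sigma$ because $0\vee x=x\vee x$, and $(x,1)\in\tau$ because $x\wedge x=1\wedge x$.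

(O2) Let
\[
\chi(z)=\big(((z\vee\Gamma)\wedge\mathsf Y)\vee\Delta\big)\wedge\mathsf X,\qquad\varphi(z)=\chi(z)\vee\mathsf b .
\]
The polynomial $\chi$ applies $T$. For $c\in M_m$, a vector $(\lambda c+a,Ta)$ of $\langle(c,0)\rangle+\Gamma$ lies in $\mathsf Y$ exactly when $a=-\lambda c$, so $(\langle(c,0)\rangle+\Gamma)\cap\mathsf Y=\langle(0,Tc)\rangle$. A vector $(a,\lambda Tc+a)$ of $\langle(0,Tc)\rangle+\Delta$ lies in $\mathsf X$ exactly when $a=-\lambda Tc$. Hence
\begin{equation}\label{eq:chi}
\chi(\langle(c,0)\rangle)=\langle(Tc,0)\rangle .
\end{equation}
With $c=0$ this gives $\chi(0)=0$, so $\varphi(0)=\mathsf b$. Since $e_0\notin V_m$, we have $\mathsf b\wedge x=0$, so $\varphi(0)\equiv0\pmod\tau$. The inequality $\varphi(1)\le1$ holds because $1$ is the largest element.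

(O3) We have $\varphi^{j+1}(0)\ge\chi^j(\mathsf b)$ for all $j\ge0$: for $j=0$ this is $\varphi(0)=\mathsf b$, and $\varphi^{j+2}(0)\ge\chi(\varphi^{j+1}(0))\ge\chi^{j+1}(\mathsf b)$. By \eqref{eq:chi} and \eqref{eq:link},
\[
\varphi^{m+2}(0)_m\supseteq\chi^{m+1}(\mathsf b)_m=\langle(T^{m+1}e_0,0)\rangle=\langle(f_m,0)\rangle ,
\]
which is a nonzero subspace of $x_m$. So $(\varphi^{m+2}(0)\wedge x)_m\ne0$ for every $m\ge1$.

Lemma~\ref{lem:obs} gives the first assertion, with $W_m=M_m^2$. If $\mathcal V$ contains all $\operatorname{Sub}(k^n)$, then it contains $K$, a sublattice of a product of lattices isomorphic to these. So for $\kappa\ge6$ the lattice $K$ is a quotient of the free lattice of $\mathcal V$ on $\kappa$ generators, and Lemma~\ref{lem:quot} transfers the conclusion from $K$ to the free lattice.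
\end{proof}

\begin{remark}
Theorem~\ref{thm:B} is sharp in the number of generators for the variety of all lattices. For the variety of modular lattices, the free lattice on at most three generators is finite, so result (1) provides a relatively complemented congruence-preserving extension, while Theorem~\ref{thm:C} excludes one for six or more generators. We do not determine the cases of four and five generators.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gratzer}
George Gr\"atzer,
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 53581/\allowbreak 1/\allowbreak George\%20Gr\%c3\%a4tzer.pdf}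

\end{thebibliography}
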